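# The spectrum of a local Toeplitz operator is connected

## 1. A sign change on the circle

Let $\mathbf T$ be the unit circle, $m$ normalized arc length, $L^2=L^2(\mathbf T)$, and identify $l^2=l^2(\{0,1,2,\dots\})$ with the Hardy space $H^2$. Let $P:L^2\to H^2$ be the orthogonal projection. For $a\in L^\infty=L^\infty(\mathbf T)$ the Toeplitz operator is $T(a)f=P(af)$; its matrix is $(a_{j-k})_{j,k\ge0}$, where $a_n$ are the Fourier coefficients of $a$. Put $S=T(z)$, the shift.

Take $a=1$ on the open upper half circle and $a=-1$ on the open lower half circle. Then $a_n=0$ for even $n$ and $a_n=\frac{2}{\pi i n}$ for odd $n$. The symbol has only the two values $\pm1$, and both occur arbitrarily close to the point $1$. We ask which $\lambda$ are in the spectrum "because of what $a$ does at the point $1$".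

Fix $\lambda\in(-1,1)$. At the point $1$ the function $a-\lambda$ jumps from $-(1+\lambda)$, just below, to $1-\lambda$, just above. Keep this jump and make the symbol harmless elsewhere: put
$$b(e^{i\varphi})=\ell(\varphi)e^{i\varphi/2},\qquad \ell(\varphi)=(1-\lambda)+\frac{\lambda\varphi}{\pi},\qquad 0<\varphi<2\pi .$$
Here $\ell>0$, $b\to 1-\lambda$ as $\varphi\to0^+$, and $b\to-(1+\lambda)$ as $\varphi\to2\pi^-$. Away from the point $1$, $b$ is continuous and has no zeros.

We claim that $T(b)$ is not Fredholm. We have $\bar b=\ell e^{-i\varphi/2}=\bar z\,b$, and therefore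
$$T(b)^*=T(\bar b)=T(\bar z b)=T(\bar z)T(b)=S^*T(b);$$
the third equality holds because multiplication by $\bar z$ maps $(H^2)^\perp$ into itself. The operator $S^*$ is onto with one-dimensional kernel, so its index is $1$. If $T(b)$ were Fredholm, then
$$-\operatorname{ind}T(b)=\operatorname{ind}T(b)^*=1+\operatorname{ind}T(b),$$
that is, $\operatorname{ind}T(b)=-\tfrac12$, which is absurd.

The only bad point of $b$ is the jump. So every $\lambda\in(-1,1)$ should belong to the spectrum of $a$ "at the point $1$", although $a$ takes only the values $\pm1$: a whole segment joins the two values. The question of these notes is whether this always happens. To ask it, we must say what the spectrum at a point is.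

## 2. Local type, local Toeplitz operators, local essential range

Let $C=C(\mathbf T)$, let $\mathcal K$ be the ideal of compact operators on $l^2$, and write $A^\pi=A+\mathcal K$ for the image of $A$ in the Calkin algebra. For $f\in L^\infty$ let $H_f:H^2\to (H^2)^\perp$, $H_fg=(I-P)(fg)$, be the Hankel operator.

**(F1) Products.** For $b,f\in L^\infty$,
$$T(bf)-T(b)T(f)=H_{\bar b}^*H_f .$$
Indeed the left side applied to $g$ is $P\bigl(b(I-P)(fg)\bigr)$. If $f\in H^\infty$, then $H_f=0$. If $c\in C$, then $H_c$ is compact, because it is a norm limit of the finite rank operators $H_p$ with $p$ a trigonometric polynomial. Hence $T(b)T(f)-T(bf)$ is compact for $f\in H^\infty+C$ and is $0$ for $f\in H^\infty$. Taking adjoints, $T(\bar f)T(b)=T(\bar fb)$ for $f\in H^\infty$, and $T(c)T(b)-T(cb)\in\mathcal K$ for $c\in C$.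

**Definition (local type).** An operator $A\in\mathcal B(l^2)$ is of local type if $T(c)A-AT(c)\in\mathcal K$ for every $c\in C$. The set of these operators is $\Lambda$, and $\Lambda^\pi=\Lambda/\mathcal K$.

By (F1), $T(a)\in\Lambda$ for all $a\in L^\infty$. An operator that is not of local type is $(Wf)(z)=f(-z)$: here $SW-WS=2SW$, which is not compact. It moves the point $t$ to $-t$, and this is what local type forbids.

**(F2) Structure.** $\Lambda$ is a closed algebra, and it is a $C^*$-algebra since $T(c)^*=T(\bar c)$. If $A\in\Lambda$ and $A^\pi$ is invertible in the Calkin algebra, the inverse also commutes with all $T^\pi(c)$, so it lies in $\Lambda^\pi$. By (F1), $c\mapsto T^\pi(c)$ is multiplicative on $C$, and by definition the $T^\pi(c)$ commute with all of $\Lambda^\pi$.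

**Definition (localization at $\tau$).** For $\tau\in\mathbf T$ let $J_\tau\subset\Lambda^\pi$ be the closure of the set of finite sums $\sum_jT^\pi(c_j)B_j^\pi$ with $c_j\in C$, $c_j(\tau)=0$, $B_j\in\Lambda$. This is a closed two-sided ideal, so $\Lambda^\pi/J_\tau$ is a $C^*$-algebra. The local Toeplitz operator is $T_\tau(a)=T^\pi_\tau(a):=T^\pi(a)+J_\tau\in\Lambda^\pi/J_\tau$, and $\operatorname{sp}T_\tau(a)$ is its spectrum there. Clearly $T_\tau(a)^*=T_\tau(\bar a)$.

**(F3) Elements of $J_\tau$.** One has in fact $J_\tau=\{T^\pi(c)B^\pi:c\in C,\ c(\tau)=0,\ B\in\Lambda\}$. We shall need only the approximate form: for $x\in J_\tau$ and $\varepsilon>0$ there are $c\in C$ with $c(\tau)=0$ and $B\in\Lambda$ such that $\|x-T^\pi(c)B^\pi\|<\varepsilon$. To check this it suffices to write a finite sum as a single product. Let $d=(\sum_j|c_j|)^{1/2}$. Then $d(\tau)=0$, and $c_j/d$, set equal to $0$ where $d=0$, is continuous because $|c_j/d|\le|c_j|^{1/2}$. So $\sum_jT^\pi(c_j)B_j^\pi=T^\pi(d)\sum_jT^\pi(c_j/d)B_j^\pi$.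

**(F4) Dependence on $a$ near $\tau$.** For $c\in C$ we have $T^\pi(c)-c(\tau)=T^\pi(c-c(\tau))\in J_\tau$, so $T_\tau(ca)=c(\tau)T_\tau(a)$. If $a=b$ a.e. near $\tau$, then $T_\tau(a)=T_\tau(b)$: take $d\in C$ with $d=0$ near $\tau$ and $d=1$ a.e. where $a\ne b$; then $T^\pi(a-b)=T^\pi(d)T^\pi(a-b)\in J_\tau$. Consequently $\|T_\tau(a)\|\le\operatorname{ess\,sup}_U|a|$ for every neighborhood $U$ of $\tau$, since we may replace $a$ by $0$ off $U$. In particular, if $a$ has a limit $a(\tau)$ at $\tau$, then $T_\tau(a)=a(\tau)$.

**(F5) Allan–Douglas local principle.** For $A\in\Lambda$, $A^\pi$ is invertible in the Calkin algebra if and only if $A^\pi+J_t$ is invertible in $\Lambda^\pi/J_t$ for every $t\in\mathbf T$.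

"Only if" is (F2). For "if", write $A$ for $A^\pi$. For each $t$ choose $B_t\in\Lambda^\pi$ with $B_tA-1\in J_t$. By (F3), $B_tA-1=T^\pi(c)D+R$ with $c(t)=0$, $\|R\|<\frac14$. So there is a neighborhood $N_t$ of $t$ with $\|T^\pi(\tilde\chi)(B_tA-1)\|\le\frac12$ whenever $\tilde\chi\in C$, $0\le\tilde\chi\le1$, $\operatorname{supp}\tilde\chi\subset N_t$. Choose finitely many $N_i=N_{t_i}$ covering $\mathbf T$, continuous $\chi_i\ge0$ with $\operatorname{supp}\chi_i\subset N_i$ and $\sum\chi_i^2=1$, and $\tilde\chi_i$ as above with $\tilde\chi_i=1$ on $\operatorname{supp}\chi_i$. Put $B=\sum_iT^\pi(\chi_i)B_{t_i}T^\pi(\chi_i)$ and $R_i=T^\pi(\tilde\chi_i)(B_{t_i}A-1)$. Then $BA-1=\sum_iT^\pi(\chi_i)R_iT^\pi(\chi_i)=X^*\operatorname{diag}(R_i)X$, where $X$ is the column with entries $T^\pi(\chi_i)$ and $X^*X=1$. So $\|BA-1\|\le\max_i\|R_i\|\le\frac12$ and $A$ is left invertible. Right invertibility is proved in the same way.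

**Definition (local essential range).** $\mathcal R_\tau(a)=\bigcap_U\mathcal R_U(a)$, where $U$ runs over the open neighborhoods of $\tau$ and $\mathcal R_U(a)$ is the essential range of $a|_U$.

This is a nonempty compact set, being a decreasing intersection of such sets. For the sign function at $\tau=1$ it is $\{-1,1\}$; if $a$ is continuous at $\tau$ it is $\{a(\tau)\}$. If $\lambda\notin\mathcal R_\tau(a)$, then $|a-\lambda|$ is bounded away from $0$ a.e. near $\tau$.

**(F6) Two inclusions.**
$$\mathcal R_\tau(a)\subset\operatorname{sp}T_\tau(a)\subset\operatorname{conv}\mathcal R_\tau(a).$$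

*Right inclusion.* Replacing $a$ by $a-\lambda$, we let $0\notin\operatorname{conv}\mathcal R_\tau(a)$ and show that $T_\tau(a)$ is invertible. This convex hull is compact, so there are $\alpha\in\mathbf R$ and $c>0$ with $\operatorname{Re}(e^{i\alpha}w)\ge2c$ on $\mathcal R_\tau(a)$, and by compactness $\operatorname{Re}(e^{i\alpha}a)\ge c$ a.e. near $\tau$. Changing $a$ away from $\tau$ to the constant $ce^{-i\alpha}$, we may assume this a.e. on $\mathbf T$. Then $|1-\kappa e^{i\alpha}a|^2\le1-2\kappa c+\kappa^2\|a\|_\infty^2$, which is less than $1$ for a small constant $\kappa>0$. So $\|I-\kappa e^{i\alpha}T(a)\|<1$, $T(a)$ is invertible, and by (F2) so is $T_\tau(a)$.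

*Left inclusion.* Suppose $T_\tau(a)$ is invertible and $0\in\mathcal R_\tau(a)$. By (F3), and since $T^\pi(c)$ commutes with $\Lambda^\pi$, there are $B,D\in\Lambda$, $c\in C$ with $c(\tau)=0$, $K\in\mathcal K$ and $R$ with $\|R\|\le\frac12$ such that
$$BT(a)=I+DT(c)+K+R.\tag{1}$$
Let $\eta>0$. There is a set $E$ of positive measure, close to $\tau$, on which $|a|<\eta$ and $|c|<\eta$. For $\kappa>0$ let $f$ be outer with $|f|^2=(1_E+\kappa)/(m(E)+\kappa)$, so $\|f\|=1$. Apply (1) to $z^nf$, which tends weakly to $0$. Since $\|T(a)z^nf\|\le\|af\|$ and $\|T(c)z^nf\|\le\|cf\|$, letting $n\to\infty$ gives $1\le\|B\|\|af\|+\|D\|\|cf\|+\frac12$. As $\kappa\to0$, $\limsup\|af\|\le\eta$ and $\limsup\|cf\|\le\eta$. Hence $\frac12\le\eta(\|B\|+\|D\|)$ for every $\eta>0$, a contradiction.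

We can now finish the example. Let $a$ be the sign function, $\tau=1$, $\lambda\in(-1,1)$, and $b$ as in Section 1. Since $b-(a-\lambda)\to0$ at the point $1$, (F4) gives $T_1(b)=T_1(a)-\lambda$. For $t\ne1$, $T_t(b)=b(t)\ne0$ is invertible. As $T(b)$ is not Fredholm, (F5) says that $T_1(b)$ is not invertible. With (F6), $\operatorname{sp}T_1(a)=[-1,1]$.

The same test-function idea, with kernels in place of the functions $z^nf$, gives a lemma for analytic symbols. Let $\mathbf D$ be the open unit disc and, for $0<r<1$ and $\tau$ fixed,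
$$U_r=\{t\in\mathbf T:|t-\tau|<r\},\qquad\Omega_r=\{z\in\mathbf D:|z-\tau|<r\}.$$
$\Omega_r$ is convex, and $|z|>1-r$ on it.

**Lemma 1 (kernel test).** Let $h\in H^\infty$ and let $T_\tau(h)$ be invertible. Then for some $r\in(0,1)$, $|h|$ is bounded away from $0$ on $\Omega_r$.

*Proof.* The adjoint $T_\tau(\bar h)=T_\tau(h)^*$ is invertible, so (1) holds with $\bar h$ in place of $a$. Suppose there are $z_j\in\mathbf D$, $z_j\to\tau$, with $h(z_j)\to0$. Let $k_j$ be the normalized reproducing kernel of $H^2$ at $z_j$. Then $T(\bar h)k_j=\overline{h(z_j)}k_j\to0$, and $k_j\to0$ weakly, so $Kk_j\to0$. Since $|k_j|^2$ is the Poisson kernel at $z_j$, $\|T(c)k_j\|^2\le\int|c|^2|k_j|^2dm\to|c(\tau)|^2=0$. So (1) gives $1=\|k_j\|\le o(1)+\frac12$, a contradiction. $\square$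

*An example with a filled hole.* Let $a(z)=\exp\frac{z+1}{z-1}$ and $\tau=1$. On $\mathbf T$, $a(e^{i\varphi})=e^{-i\cot(\varphi/2)}$, so $\mathcal R_1(a)=\mathbf T$. The map $\frac{z+1}{z-1}$ carries $\mathbf D$ onto the left half-plane and sends $1$ to $\infty$. So $a$ takes each value $\lambda$ with $0<|\lambda|<1$ at points $z_j\to1$. By Lemma 1 applied to $a-\lambda$, all these $\lambda$ lie in $\operatorname{sp}T_1(a)$, and with (F6) $\operatorname{sp}T_1(a)$ is the closed unit disc. In Section 4 we shall see a symbol with the same local essential range $\mathbf T$ for which $0$ is not in the local spectrum. So the spectrum is not a function of $\mathcal R_\tau(a)$. It lies between $\mathcal R_\tau(a)$ and its convex hull, and (F6) alone does not say whether it can fall apart. This is the question, asked by Douglas, and here is the answer.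

**Theorem 1.** For every $a\in L^\infty$ and $\tau\in\mathbf T$, the set $\operatorname{sp}T_\tau^\pi(a)$ is connected.

## 3. Where the index argument stops

Suppose $\operatorname{sp}T_\tau(a)$ is split by a closed curve $\Gamma$ that avoids it. In Section 1 we replaced the symbol away from $\tau$ by something harmless and used the index of a Fredholm operator. It is natural to try this again: for $\lambda\in\Gamma$ keep $a-\lambda$ on a small arc around $\tau$ and choose a nice symbol off the arc. In Section 1 the jump was the only misbehavior of $a$ near $\tau$. For a general $a$ we must cut at the endpoints $e$ of the arc, where the new symbol equals $a-\lambda$ on one side of $e$ and something prescribed on the other. Invertibility of $T_e(a)-\lambda$ says nothing about the glued symbol. Our own example shows this: the constants $1$ and $-1$ both give invertible local operators, but the symbol that is $1$ on one side and $-1$ on the other has $0$ in its local spectrum. So we lose control of Fredholmness exactly at the cuts.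

A second attempt avoids gluing. Since $|a-\lambda|$ is bounded below near $\tau$ for $\lambda\in\Gamma$, follow $\arg(a(t)-\gamma(s))$ as $\gamma(s)$ runs once around $\Gamma$, for each $t$ separately. The argument increases by $2\pi\operatorname{wind}(\Gamma,a(t))$. If this did not depend on $t$, all of $\mathcal R_\tau(a)$ would have the same winding number. But $a$ is only measurable, nothing ties the arguments at different $t$ together, and an argument may be changed by $2\pi1_E$ for any measurable $E$. For the sign function and a small circle around $1$ the increase is $2\pi$ on the upper side and $0$ on the lower. That circle meets the spectrum $[-1,1]$, so it is invertibility along $\Gamma$ that has to tie the arguments together.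

For the sign function we can see how. If $\lambda\notin[-1,1]$, both values $\pm1-\lambda$ lie in an open half-plane bounded by a line through $0$. So there is one real constant $\beta$ and an argument $\theta$ of $a-\lambda$ with $|\theta-\beta|\le\frac\pi2-\delta$ on both sides. This fixes the two arguments simultaneously, up to a common multiple of $2\pi$. For general $a$ there is no half-plane. We shall see that there is one after division by a zero-free analytic function near $\tau$, so that the constant $\beta$ is replaced by $\operatorname{Im}g$ with $g$ analytic and $\operatorname{Re}g$ bounded.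

## 4. Arguments that follow an analytic function

We first need boundary values for functions analytic only near $\tau$.

**(F7) Local boundary values.** Let $f\in H^\infty(\Omega_r)$ and $\chi\in C_c^\infty(\{|z-\tau|<r\})$. Then $f$ has non-tangential limits a.e. on $U_r$, and $\chi f|_{\mathbf T}$, extended by $0$ off $U_r$, belongs to $H^\infty+C$.

*Proof.* Let
$$w(z)=\frac1\pi\int_{\mathbf D}\frac{(f\bar\partial\chi)(\zeta)}{z-\zeta}\,dA(\zeta),$$
the integrand being $0$ off $\Omega_r$. As the Cauchy transform of a bounded, compactly supported function, $w$ is continuous on $\mathbf C$, and $\bar\partial w=f\bar\partial\chi$ in $\mathbf D$ in the sense of distributions. So $\chi f-w$ satisfies $\bar\partial(\chi f-w)=0$ in $\mathbf D$; it is holomorphic and bounded there, and has non-tangential limits a.e. on $\mathbf T$. Hence so has $\chi f$, and $\chi f|_{\mathbf T}=(\chi f-w)|_{\mathbf T}+w|_{\mathbf T}\in H^\infty+C$. Letting $\chi=1$ near larger and larger compact subarcs of $U_r$, we get the limits of $f$. $\square$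

**(F8) Boundary values of $g$.** Let $g$ be holomorphic in $\Omega_r$ with $\operatorname{Re}g$ bounded. Then $g$ has finite radial limits a.e. on $U_r$; we denote them again by $g$.

*Proof.* $e^{g}$ is bounded and bounded away from $0$, so by (F7) for a.e. $t\in U_r$ the limit $w_0$ of $e^{g(\rho t)}$ as $\rho\to1$ exists and is not $0$. Let $\ell$ be a branch of the logarithm near $w_0$. For $\rho$ near $1$, $g(\rho t)-\ell(e^{g(\rho t)})$ is continuous in $\rho$ with values in $2\pi i\mathbf Z$, hence constant, and $g(\rho t)$ converges. $\square$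

**Definition.** $A_r$ is the set of measurable $\theta:U_r\to\mathbf R$ for which there is $g$ holomorphic in $\Omega_r$ with $\operatorname{Re}g$ bounded and
$$\operatorname*{ess\,sup}_{U_r}|\theta-\operatorname{Im}g|<\pi/2 .$$

Clearly $\theta\in A_r$ implies $\theta|_{U_{r'}}\in A_{r'}$ for $r'<r$, and $\theta+2\pi k\in A_r$ for $k\in\mathbf Z$. Two examples show what this allows.

If $\theta=\alpha$ on one side of $\tau$ and $\theta=-\alpha$ on the other, with $0<\alpha<\pi/2$, then $\theta\in A_r$ with $g=0$. So jumps are allowed, but they must be small.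

Unbounded arguments are allowed too. Let $L(z)=\log\frac{e^3}{1-\bar\tau z}$ with the principal logarithm. In $\mathbf D$, $\operatorname{Re}L\ge3-\log2>0$, so $g=i\log L$ is holomorphic and $\operatorname{Re}g=-\arg L\in(-\frac\pi2,\frac\pi2)$. Its imaginary part $\operatorname{Im}g=\log|L|$ tends to $\infty$ at $\tau$. So $\theta=\log|L|$ belongs to $A_r$, and the symbol $a=e^{i\log|L|}$ has $\mathcal R_\tau(a)=\mathbf T$. By Lemma 2 below, $T_\tau(a)$ is invertible: this is the symbol promised in Section 2. For $\exp\frac{z+1}{z-1}$, whose local spectrum at $1$ contains $0$, Lemma 2 shows that no argument is in $A_r$.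

**Theorem 2.** Let $a\in L^\infty$.

1. (Local invertibility criterion.) $T^\pi_\tau(a)$ is invertible if and only if, for some $r\in(0,1)$, $|a|$ is bounded away from $0$ a.e. on $U_r$ and $a=|a|e^{i\theta}$ on $U_r$ with $\theta\in A_r$.
2. For every nonempty closed connected $I\subset\mathbf T$, the set $\bigcup_{t\in I}\operatorname{sp}T_t^\pi(a)$ is compact and connected. ($I=\{\tau\}$ is Theorem 1; $I=\mathbf T$ is Douglas' theorem that the essential spectrum of $T(a)$ is connected.)
3. (Classification.) Fix $\tau$. A set $K\subset\mathbf C$ equals $\operatorname{sp}T_\tau^\pi(a)$ for some $a\in L^\infty$ if and only if $K$ is nonempty, compact and connected.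

The proof of Theorem 1 uses part 1, then the uniqueness of arguments in $A_r$ up to a constant, and finally two properties that fit together: the condition $|\theta-\operatorname{Im}g|\le\frac\pi2-\delta$ is convex in the pair $(\theta,g)$, and $\arg(a(t)-\lambda)$ is harmonic in $\lambda$.

## 5. Local invertibility means an argument in $A_r$

**Lemma 2.** Let $a\in L^\infty$, $|a|\ge\varepsilon>0$ a.e. on $U_r$, $a=|a|e^{i\theta}$ on $U_r$, $\theta\in A_r$. Then $T_\tau(a)$ is invertible.

*Proof.* We divide $a$ by $e^g$ and get a symbol in a half-plane. Let $g$ be as in the definition of $A_r$ and $h=e^g$, so $h^{\pm1}\in H^\infty(\Omega_r)$. Let $s=a/h=|a||h|^{-1}e^{i(\theta-\operatorname{Im}g)}$ on $U_r$ and $s=1$ elsewhere. Then $s\in L^\infty$, and $\operatorname{Re}s\ge c>0$ a.e. on $U_r$ because $\cos(\theta-\operatorname{Im}g)$ is bounded below by a positive constant. So $0\notin\operatorname{conv}\mathcal R_\tau(s)$, and $T_\tau(s)$ is invertible by (F6).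

Let $\chi\in C_c^\infty(\{|z-\tau|<r\})$ with $\chi=1$ near $\tau$. By (F7), $\chi h^{\pm1}\in H^\infty+C$. So (F1) and (F4) give
$$T_\tau(\chi h)T_\tau(\chi h^{-1})=T_\tau(\chi^2)=1=T_\tau(\chi h^{-1})T_\tau(\chi h).$$
Near $\tau$ we have $a=s\chi h$, so $T_\tau(a)=T_\tau(s\chi h)=T_\tau(s)T_\tau(\chi h)$, again by (F4) and (F1). This is a product of invertible elements. $\square$

For the converse we recall Nehari's theorem: $\|H_f\|=\operatorname{dist}_{L^\infty}(f,H^\infty)$, and the distance is attained.

**Lemma 3.** Let $T_\tau(a)$ be invertible. Then there are $r\in(0,1)$, $\varepsilon>0$ and $\theta\in A_r$ with $|a|\ge\varepsilon$ and $a=|a|e^{i\theta}$ a.e. on $U_r$.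

*Proof.* **Step 1: reduction to a unimodular symbol.** By (F6), $0\notin\mathcal R_\tau(a)$, so $|a|\ge\varepsilon$ a.e. on some $U_{r_0}$, where $0<\varepsilon\le1$. Replacing $a$ by $1$ off $U_{r_0}$, which does not change $T_\tau(a)$, we may assume $|a|\ge\varepsilon$ a.e. on $\mathbf T$; the final $r$ will be at most $r_0$. Let $k$ be outer with $|k|^2=|a|$; since $\log|a|$ is bounded, $k^{\pm1}\in H^\infty$. With $\varphi=a/|a|$ we have $a=\bar k\varphi k$, and (F1) gives $T(a)=T(\bar k)T(\varphi)T(k)$. The operators $T(k)$, $T(\bar k)$ are invertible with inverses $T(k^{-1})$, $T(\bar k^{-1})$. Hence $T_\tau(\varphi)$ is invertible.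

**Step 2: a locally small Hankel operator.** Since $|\varphi|=1$, (F1) gives $I-T(\bar\varphi)T(\varphi)=H_\varphi^*H_\varphi$, which therefore lies in $\Lambda$. Put $x=T_\tau(\varphi)$. As $x$ is invertible and $\|x\|\le1$, we have $\delta^2\le x^*x\le1$ for some $\delta>0$. So the image $1-x^*x$ of $H_\varphi^*H_\varphi$ in $\Lambda^\pi/J_\tau$ has norm at most $1-\delta^2<1$. By the definition of the quotient norms and (F3) there are $c\in C$ with $c(\tau)=0$, $D\in\Lambda$, $K\in\mathcal K$ and $q_0<1$ with
$$\|H_\varphi^*H_\varphi-T(c)D-K\|<q_0 .$$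
Choose $\chi\in C$ with $0\le\chi\le1$, $\chi=1$ near $\tau$, supported so close to $\tau$ that $q_1:=q_0+\|\chi c\|_\infty\|D\|<1$. Multiply by $T(\chi)=T(\chi)^*$, of norm at most $1$, from both sides. Since $T(\chi)T(c)-T(\chi c)\in\mathcal K$, the $C^*$-identity for the essential norm (the distance to the compact operators) gives
$$\|H_\varphi T(\chi)\|_{\rm ess}^2=\|T(\chi)H_\varphi^*H_\varphi T(\chi)\|_{\rm ess}\le q_1 .$$

**Step 3: an analytic approximation of $\varphi$.** For $f\in H^2$,
$$H_{\varphi\chi}f-H_\varphi T(\chi)f=(I-P)\bigl(\varphi\,(I-P)(\chi f)\bigr)=(I-P)(\varphi H_\chi f),$$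
so $H_{\varphi\chi}-H_\varphi T(\chi)$ is compact. Choose $q$ with $\sqrt{q_1}<q<1$. There is a compact $K_1$ with $\|H_{\varphi\chi}-K_1\|<q$. We have $\|K_1S^n\|=\|S^{*n}K_1^*\|\to0$, because $S^{*n}\to0$ strongly and $K_1^*$ is compact. Since $H_{\varphi\chi z^n}=H_{\varphi\chi}S^n$, some $n$ satisfies
$$\|H_{\varphi\chi z^n}\|\le\|H_{\varphi\chi}-K_1\|+\|K_1S^n\|<q .$$
By Nehari's theorem there is $h\in H^\infty$ with $|\varphi\chi z^n-h|\le q$ a.e. Put $F=z^{-n}h$. For some $r_1\in(0,r_0]$, $r_1<1$, with $\chi=1$ on $U_{r_1}$,
$$|\varphi-F|\le q<1\quad\text{a.e. on }U_{r_1}.\tag{2}$$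

**Step 4: $F$ has no zeros near $\tau$.** By (2), $|\bar\varphi F-1|\le q$ a.e. on $U_{r_1}$, so $\mathcal R_\tau(\bar\varphi F)$ lies in a closed disc not containing $0$, and $T_\tau(\bar\varphi F)$ is invertible by (F6). By (F4) and (F1),
$$T_\tau(\bar\varphi F)=\tau^{-n}T_\tau(\bar\varphi h)=\tau^{-n}T_\tau(\bar\varphi)T_\tau(h).$$
Here $T_\tau(\bar\varphi)=T_\tau(\varphi)^*$ is invertible, hence so is $T_\tau(h)$. By Lemma 1, $h$ is bounded away from $0$ on $\Omega_r$ for some $r\le r_1$. As $|z|>1-r$ on $\Omega_r$, $F=z^{-n}h$ is bounded and bounded away from $0$ there.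

**Step 5: the argument.** As $\Omega_r$ is convex, $F=e^g$ with $g$ holomorphic in $\Omega_r$ and $\operatorname{Re}g=\log|F|$ bounded. By $|\bar\varphi F-1|\le q$ we have $|\operatorname{Arg}(\bar\varphi F)|\le\arcsin q<\pi/2$ a.e. on $U_r$. Put $\theta=\operatorname{Im}g-\operatorname{Arg}(\bar\varphi F)$. Then
$$e^{i\theta}=\frac{F}{|F|}\cdot\frac{\varphi\bar F}{|F|}=\varphi ,$$
and $|\theta-\operatorname{Im}g|\le\arcsin q$, so $\theta\in A_r$. $\square$

Lemmas 2 and 3 together are part 1 of Theorem 2.

## 6. Two arguments in $A_r$ differ by a constant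

The bound $\pi/2$ in the definition of $A_r$, with strict inequality, is the right one. Let $a$ be the sign function and $\tau=1$. On the upper side put $\theta_1=\theta_2=0$; on the lower side put $\theta_1=-\pi$, $\theta_2=\pi$. Both are arguments of $a$, and $|\theta_1-\operatorname{Im}g_1|=|\theta_2-\operatorname{Im}g_2|=\frac\pi2$ with the constants $g_1=-\frac{i\pi}2$, $g_2=\frac{i\pi}2$. The difference $\theta_2-\theta_1$ is not constant. So with "$\le\pi/2$" uniqueness would fail, and so would Lemma 2, since $0\in\operatorname{sp}T_1(a)$.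

The proof of uniqueness needs one estimate.

**(F9) Two constants.** Let $f\in H^\infty(\Omega_r)$, $|f|\le M$, with boundary values $|f|\le m_0$ a.e. on $U_r$, $0<m_0\le M$. Then $|f(z)|\le m_0^{\omega(z)}M^{1-\omega(z)}$ in $\Omega_r$, where $\omega(z)$ is the harmonic measure of $U_r$ in $\Omega_r$ at $z$. Moreover $\omega(z)\to1$ uniformly as $z\in\Omega_r$ tends to a compact subarc of $U_r$.

*Proof.* Let $\psi:\mathbf D\to\Omega_r$ be conformal. It extends to a homeomorphism of the closures and, by reflection, analytically and conformally across the open arc $\psi^{-1}(U_r)$. So radii ending on $\psi^{-1}(U_r)$ are mapped to curves ending non-tangentially on $U_r$, and null sets correspond to null sets. Hence $|f\circ\psi|\le m_0$ a.e. on $\psi^{-1}(U_r)$. Unless $f\equiv0$, $\log|f\circ\psi|$ is at most the Poisson integral of its boundary values, which is the asserted bound. Finally $\omega\circ\psi$ is the Poisson integral of the indicator function of the open arc $\psi^{-1}(U_r)$, so it tends to $1$ uniformly at compact subarcs. $\square$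

**Lemma 4 (uniqueness).** If $\theta_1,\theta_2\in A_r$ and $e^{i\theta_1}=e^{i\theta_2}$ a.e. on $U_r$, then $\theta_1-\theta_2$ is a.e. equal to a constant in $2\pi\mathbf Z$.

*Proof.* **Step 1: setting up.** We write the difference as the boundary values of an analytic function plus an error less than $\pi$. Let $|\theta_j-\operatorname{Im}g_j|\le\frac\pi2-\delta$ a.e. on $U_r$ with $0<\delta<\frac\pi4$. Let $g=g_1-g_2$, $|\operatorname{Re}g|\le\log M$ with $M>1$, and $\theta_1-\theta_2=2\pi N$ with $N$ integer-valued. Then on $U_r$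
$$\operatorname{Im}g=2\pi N+\sigma,\qquad|\sigma|\le\pi-2\delta .$$
So the boundary values $e^g=e^{\operatorname{Re}g+i\sigma}$ lie in the compact set
$$\Sigma=\{M^{-1}\le|w|\le M,\ |\arg w|\le\pi-2\delta\},$$
and $\operatorname{Log}e^g=\operatorname{Re}g+i\sigma=g-2\pi iN$ there, with the principal branch.

**Step 2: removing the error.** Subtracting $\operatorname{Log}e^g$ from $g$ would leave exactly $2\pi iN$ on the boundary, but $\operatorname{Log}e^g$ need not make sense as a single analytic function inside $\Omega_r$, where $e^g$ may leave $\Sigma$. A polynomial in $e^g$ does. The complement of $\Sigma$ is connected and $\operatorname{Log}$ is holomorphic near $\Sigma$, so by Runge's theorem there is a polynomial $p$ with $|p-\operatorname{Log}|<\varepsilon$ on $\Sigma$, where $\varepsilon>0$ is chosen with $e^\varepsilon-1\le\frac14$. Put $f=g-p(e^g)$ on $\Omega_r$. Since $e^g$ is bounded, $\operatorname{Re}f$ is bounded and $e^f-1\in H^\infty(\Omega_r)$. On $U_r$ we have $|f-2\pi iN|<\varepsilon$, hence $|e^f-1|\le e^\varepsilon-1\le\frac14$.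

**Step 3: from the boundary to the interior and back.** Let $I\subset U_r$ be a compact nondegenerate subarc. By (F9), used with $m_0=\frac14$, there is $\kappa>0$ such that $|e^f-1|<\frac12$ on the connected set $L=\{\rho t:t\in I,\ 1-\kappa<\rho<1\}\subset\Omega_r$. Since $|\operatorname{Log}(1+u)|\le-\log(1-|u|)<\log2$ for $|u|<\frac12$, every value of $f$ on $L$ is within $\log2$ of some point of $2\pi i\mathbf Z$. The closed discs of radius $\log2$ about these points are disjoint and locally finite, and $f(L)$ is connected. So $f(L)$ lies in one of them, centered say at $2\pi ik$. Taking radial limits, $|2\pi N-2\pi k|\le\log2+\varepsilon<2\pi$ a.e. on $I$, so $N=k$ a.e. on $I$. Exhausting $U_r$ by an increasing sequence of such arcs, we see that $N$ is a.e. constant on $U_r$. $\square$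

## 7. Winding numbers around the local essential range

We begin the proof of Theorem 1. Suppose $\operatorname{sp}T_\tau(a)=K_1\cup K_2$ with $K_1,K_2$ compact, nonempty, disjoint, and let $d=\operatorname{dist}(K_1,K_2)>0$.

**Step 1: separating curves.** We surround $K_2$ by smooth curves in the resolvent set. Choose $\eta\in C_c^\infty(\mathbf C)$, $0\le\eta\le1$, with $\eta=1$ on $K_2$ and $\operatorname{supp}\eta\subset\{\operatorname{dist}(\cdot,K_2)<d/3\}$. By Sard's theorem there is a regular value $s^*\in(0,1)$ of $\eta$; let $V=\{\eta>s^*\}$. Then $V$ is bounded and open, $K_2\subset V$, and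
$$\overline V\subset\{\operatorname{dist}(\cdot,K_2)<d/3\},\qquad\operatorname{dist}(K_1,\overline V)\ge2d/3.$$
Moreover $\partial V=\{\eta=s^*\}$ is a compact smooth $1$-manifold, that is, a finite union of disjoint smooth Jordan curves $\Gamma_1,\dots,\Gamma_m$, and $\overline V$ is a compact smooth surface with boundary $\partial V$. Give the curves the boundary orientation. Cauchy's theorem for $\frac1{2\pi i}\int_{\partial V}\frac{d\zeta}{\zeta-z}$ gives
$$1_V(z)=\sum_{l=1}^m\operatorname{wind}(\Gamma_l,z),\qquad z\notin\partial V.\tag{3}$$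
Since $\eta=1\ne s^*$ on $K_2$ and $K_1\cap\overline V=\emptyset$, we have $\partial V\cap\operatorname{sp}T_\tau(a)=\emptyset$.

**Step 2: uniform data on $\partial V$.** Lemma 3 gives an argument of $a-\lambda$ for each $\lambda\in\partial V$ separately; we want finitely many analytic functions to serve all $\lambda$, with one $r$, one $\delta$ and one null set. For $\lambda\in\partial V$, $T_\tau(a-\lambda)=T_\tau(a)-\lambda$ is invertible. By Lemma 3 there are $r_\lambda\in(0,1)$, $\varepsilon_\lambda>0$, $\delta_\lambda\in(0,\pi/8]$, $\theta_\lambda$, and $g_\lambda$ holomorphic in $\Omega_{r_\lambda}$ with bounded real part, such that a.e. on $U_{r_\lambda}$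
$$|a-\lambda|\ge\varepsilon_\lambda,\qquad a-\lambda=|a-\lambda|e^{i\theta_\lambda},\qquad|\theta_\lambda-\operatorname{Im}g_\lambda|\le\tfrac\pi2-2\delta_\lambda .$$
Put $\rho_\lambda=\varepsilon_\lambda\sin\delta_\lambda$. At every $t$ with $|a(t)-\lambda|\ge\varepsilon_\lambda$ and for every $\mu$ with $|\mu-\lambda|\le\rho_\lambda$, we have $\bigl|\frac{a-\mu}{a-\lambda}-1\bigr|=\frac{|\lambda-\mu|}{|a-\lambda|}\le\sin\delta_\lambda$, and therefore
$$\Bigl|\operatorname{Arg}\frac{a-\mu}{a-\lambda}\Bigr|\le\delta_\lambda,\qquad|a-\mu|\ge\varepsilon_\lambda(1-\sin\delta_\lambda).$$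
Cover the compact set $\partial V$ by finitely many closed discs $\Delta_j=\overline D(\lambda_j,\rho_{\lambda_j})$ whose interiors already cover. Let $r=\min_jr_{\lambda_j}$, $\delta=\min_j\delta_{\lambda_j}$, and write $\theta_j,g_j$ for $\theta_{\lambda_j},g_{\lambda_j}$. Then there are $c>0$ and a single set of full measure in $U_r$ such that for all $t$ in it the following hold. First,
$$\operatorname{dist}(a(t),\partial V)\ge c.\tag{4}$$
Second, for every $j$ and every $\lambda\in\Delta_j$, the number
$$\theta_j^\lambda(t):=\theta_j(t)+\operatorname{Arg}\frac{a(t)-\lambda}{a(t)-\lambda_j}$$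
is an argument of $a(t)-\lambda$, depends continuously on $\lambda\in\Delta_j$, and satisfies
$$|\theta_j^\lambda-\operatorname{Im}g_j|\le\tfrac\pi2-\delta.\tag{5}$$
In particular $\theta_j^\lambda\in A_r$. Below, "a.e. $t$" refers to sets of full measure that do not depend on the curve parameter.

**Step 3: following the branch along a curve.** We now make the second attempt of Section 3 work. Let $\Gamma=\Gamma_l$ be parametrized with its orientation by $\gamma:[0,1]\to\Gamma$, $\gamma(0)=\gamma(1)$, injective on $[0,1)$. Choose $0=s_0<\dots<s_n=1$ and indices $j(\nu)$ with $\gamma([s_{\nu-1},s_\nu])\subset\Delta_{j(\nu)}$ for $\nu=1,\dots,n$; this is possible since the interiors of the discs cover. Put $\vartheta_0=\theta_{j(1)}^{\gamma(0)}$ and, inductively,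
$$\vartheta_s=\vartheta_{s_{\nu-1}}+\theta_{j(\nu)}^{\gamma(s)}-\theta_{j(\nu)}^{\gamma(s_{\nu-1})},\qquad s\in[s_{\nu-1},s_\nu].$$
For a.e. $t$, $s\mapsto\vartheta_s(t)$ is a continuous argument of $a(t)-\gamma(s)$. Assume inductively that $\vartheta_{s_{\nu-1}}\in A_r$, which is true for $\nu=1$. Since $\theta_{j(\nu)}^{\gamma(s_{\nu-1})}\in A_r$ is also an argument of $a-\gamma(s_{\nu-1})$, Lemma 4 gives a constant $k_\nu\in\mathbf Z$ with $\vartheta_{s_{\nu-1}}=\theta_{j(\nu)}^{\gamma(s_{\nu-1})}+2\pi k_\nu$ a.e. on $U_r$. By the definition of $\vartheta_s$, for a.e. $t\in U_r$,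
$$\vartheta_s(t)=\theta_{j(\nu)}^{\gamma(s)}(t)+2\pi k_\nu\quad\text{for all }s\in[s_{\nu-1},s_\nu].\tag{6}$$
So $\vartheta_s\in A_r$ for these $s$, and the induction continues. After one turn, $\vartheta_1(t)-\vartheta_0(t)=2\pi\operatorname{wind}(\Gamma,a(t))$ for a.e. $t$. But $\vartheta_0,\vartheta_1\in A_r$ are arguments of the same function $a-\gamma(0)$, so Lemma 4 applies once more.

**Claim 1.** For each $l$, $\operatorname{wind}(\Gamma_l,a(t))$ is a.e. constant on $U_r$, and $\operatorname{wind}(\Gamma_l,\cdot)$ takes the same value on all of $\mathcal R_{U_r}(a)\supset\mathcal R_\tau(a)$.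

The second assertion follows from (4): a point of $\mathcal R_{U_r}(a)$ has distance at least $c$ from $\Gamma_l$ and is a limit of values $a(t)$ with $t$ in the full set, and winding numbers are locally constant off $\Gamma_l$.

**Step 4: $\mathcal R_\tau(a)$ lies in one piece.** By Claim 1 and (3), $1_V$ is constant on $\mathcal R_\tau(a)$. So $\mathcal R_\tau(a)\subset V$ or $\mathcal R_\tau(a)\cap V=\emptyset$. Since $\mathcal R_\tau(a)\subset K_1\cup K_2$, $K_1\cap\overline V=\emptyset$ and $K_2\subset V$, we get $\mathcal R_\tau(a)\subset K_2$ in the first case and $\mathcal R_\tau(a)\subset K_1$ in the second. In the first case we interchange the names of $K_1$ and $K_2$ and carry out Steps 1 to 3 anew for the renamed pair. From now on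
$$\mathcal R_\tau(a)\subset K_1,$$
and $V$ surrounds the other piece $K_2$.

**Step 5: a curve with $K_2$ inside and $a$ outside.** Fix $\lambda_0\in K_2$. By (3), $\sum_l\operatorname{wind}(\Gamma_l,\lambda_0)=1$, so $\lambda_0$ lies inside some $\Gamma:=\Gamma_l$. We claim that $a(t)$ lies outside $\Gamma$ for a.e. $t\in U_r$. This is not automatic, because $K_1$ might sit in a hole of $V$, with $\Gamma$ running around both; here the inclusion in the convex hull helps.

Suppose the claim fails. By Claim 1, $\mathcal R_\tau(a)$ lies inside $\Gamma$. Take $e\in\mathcal R_\tau(a)$ with maximal real part. The ray $e+[0,\infty)$ meets $\Gamma$ in a point $p$. Since $e\in K_1$ and $p\in\overline V$, $\operatorname{Re}p=\operatorname{Re}e+|p-e|\ge\operatorname{Re}e+2d/3$. But $p$ is at distance less than $d/3$ from $K_2\subset\operatorname{conv}\mathcal R_\tau(a)$, and $\operatorname{Re}\le\operatorname{Re}e$ on this convex hull, so $\operatorname{Re}p<\operatorname{Re}e+d/3$. This is a contradiction.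

## 8. Averaging the branches by harmonic measure

We have a Jordan curve $\Gamma$ in the resolvent set, a spectral point $\lambda_0$ inside, and the values $a(t)$ outside. We show that the good arguments on $\Gamma$ extend to good arguments in the interior. Then Lemma 2 removes $\lambda_0$ from the spectrum.

**Step 6: the argument of $a-\lambda$ for $\lambda$ inside $\Gamma$.** Let $G\ni\lambda_0$ be the interior domain of $\Gamma$, and let $\gamma,s_\nu,j(\nu),\vartheta_s,k_\nu$ be as in Step 3 for this $\Gamma$. By (4) and Step 5, $\operatorname{dist}(a(t),\overline G)=\operatorname{dist}(a(t),\Gamma)\ge c$ for a.e. $t\in U_r$. For such $t$ the function $\lambda\mapsto a(t)-\lambda$ has no zeros on the closed Jordan domain $\overline G$, which is simply connected. So there is a unique argument $\vartheta(t,\lambda)$ of $a(t)-\lambda$ that is continuous in $\lambda\in\overline G$ with $\vartheta(t,\gamma(0))=\vartheta_0(t)$; being locally the imaginary part of a holomorphic logarithm, it is harmonic in $G$. Both $\vartheta(t,\gamma(s))$ and $\vartheta_s(t)$ are continuous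 arguments of $a(t)-\gamma(s)$, and they agree at $s=0$. Hence
$$\vartheta(t,\gamma(s))=\vartheta_s(t)\quad\text{for all }s\in[0,1].\tag{7}$$
For fixed $\lambda$, $\vartheta(t,\lambda)$ is measurable in $t$, since
$$\vartheta(t,\lambda)-\vartheta_0(t)=\operatorname{Im}\int_{\gamma(0)}^\lambda\frac{d\zeta}{\zeta-a(t)}$$
along a fixed rectifiable path in $\overline G$, and this is a continuous function of $a(t)$.

**Step 7: the average.** Let $\lambda\in G$, let $\omega_\lambda$ be harmonic measure on $\Gamma$ for $G$ at $\lambda$, and let $\Gamma^\nu=\gamma([s_{\nu-1},s_\nu))$; these arcs partition $\Gamma$. Put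
$$g^\lambda=\sum_{\nu=1}^n\omega_\lambda(\Gamma^\nu)\bigl(g_{j(\nu)}+2\pi i\,k_\nu\bigr).$$
This is a finite combination with real coefficients, so it is holomorphic in $\Omega_r$ with bounded real part. Since $\vartheta(t,\cdot)$ is continuous on $\overline G$ and harmonic in $G$,
$$\vartheta(t,\lambda)=\int_\Gamma\vartheta(t,\zeta)\,d\omega_\lambda(\zeta).$$
By (7) and (6), $\vartheta(t,\zeta)-2\pi k_\nu=\theta_{j(\nu)}^\zeta(t)$ for $\zeta\in\Gamma^\nu$. So by (5), for a.e. $t\in U_r$,
$$|\vartheta(t,\lambda)-\operatorname{Im}g^\lambda(t)|\le\sum_\nu\int_{\Gamma^\nu}\bigl|\theta_{j(\nu)}^\zeta(t)-\operatorname{Im}g_{j(\nu)}(t)\bigr|\,d\omega_\lambda(\zeta)\le\frac\pi2-\delta .$$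
The last inequality uses $\omega_\lambda(\Gamma)=1$. Note that it is essential that the integers $k_\nu$ do not depend on $t$: otherwise $g^\lambda$ would not be an analytic function. Hence $\vartheta(\cdot,\lambda)\in A_r$.

**Step 8: the contradiction.** Since $|a-\lambda|\ge c$ a.e. on $U_r$ and $\vartheta(\cdot,\lambda)\in A_r$ is an argument of $a-\lambda$, Lemma 2 shows that $T_\tau(a)-\lambda=T_\tau(a-\lambda)$ is invertible for every $\lambda\in G$. In particular $\lambda_0\notin\operatorname{sp}T_\tau(a)$, contradicting $\lambda_0\in K_2$. This proves Theorem 1. $\blacksquare$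

## 9. Spectra over an arc of points

We prove part 2 of Theorem 2. The first step is that the local spectrum depends semicontinuously on the point.

**Step 1: semicontinuity.** Suppose $T_t(a)-\lambda$ is invertible and put $A=T^\pi(a)-\lambda$. By (F3) there are $B,D,D'\in\Lambda^\pi$, $c,c'\in C$ vanishing at $t$, and $R,R'$ of norm less than $\frac14$ with
$$AB-1=T^\pi(c)D+R,\qquad BA-1=T^\pi(c')D'+R'.$$
For $t'\in\mathbf T$, $\lambda'\in\mathbf C$ and $A'=T^\pi(a)-\lambda'=A+(\lambda-\lambda')$, the relation $T^\pi(c)D-c(t')D\in J_{t'}$ gives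
$$\|(A'B-1)+J_{t'}\|\le|c(t')|\,\|D\|+\tfrac14+|\lambda-\lambda'|\,\|B\|,$$
and similarly for $BA'-1$. Both are less than $1$ for $(t',\lambda')$ near $(t,\lambda)$. Then $A'$ is right and left invertible modulo $J_{t'}$, that is, $T_{t'}(a)-\lambda'$ is invertible. So the set $\{(t,\lambda):\lambda\in\operatorname{sp}T_t(a)\}$ is closed. It is bounded, hence compact.

**Step 2: compactness.** Let $I\subset\mathbf T$ be nonempty, closed and connected. The set $E(I)=\bigcup_{t\in I}\operatorname{sp}T_t(a)$ is a projection of a compact set, so it is compact. For $O\subset\mathbf C$ open, $\{t\in I:\operatorname{sp}T_t(a)\subset O\}$ is open in $I$, because its complement in $I$ is the projection of the compact set $\{(t,\lambda):t\in I,\ \lambda\in\operatorname{sp}T_t(a)\setminus O\}$.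

**Step 3: connectedness.** Suppose $E(I)=A_1\cup A_2$ with $A_1,A_2$ closed, disjoint and nonempty. By Theorem 1 each $\operatorname{sp}T_t(a)$, which is nonempty by (F6), lies in $A_1$ or in $A_2$. Take disjoint open neighborhoods $O_1,O_2$ of $A_1,A_2$. By Step 2, $I$ is the disjoint union of the relatively open sets $\{t:\operatorname{sp}T_t(a)\subset O_i\}$, $i=1,2$, and both are nonempty. This contradicts the connectedness of $I$.

For $I=\mathbf T$, (F5) applied to $T(a)-\lambda$ shows that $E(\mathbf T)$ is the essential spectrum of $T(a)$. $\blacksquare$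

## 10. Every compact connected set is a local spectrum

We prove part 3 of Theorem 2. *Necessity* is Theorem 1 together with $\emptyset\ne\mathcal R_\tau(a)\subset\operatorname{sp}T_\tau(a)$ and the compactness of spectra. For *sufficiency* let $K$ be nonempty, compact and connected, possibly a point. We build a symbol that wanders through $K$ so slowly that $\operatorname{sp}T_\tau(a)$ is no larger than $\mathcal R_\tau(a)=K$.

**Step 1: a slow walk through $K$.** For each $n$, any two points of $K$ can be joined by a finite chain in $K$ with steps at most $1/n$: the points reachable from a given one form a relatively open and closed subset of $K$. Walking at stage $n=1,2,\dots$ with such steps through a finite $1/n$-net of $K$, and from the end of one stage to the beginning of the next in the same way, we get $p_0,p_1,\dots\in K$ with $|p_{k+1}-p_k|\le1$, $|p_{k+1}-p_k|\to0$, and every tail dense in $K$. Let $f:[0,\infty)\to\mathbf C$ be the piecewise linear interpolation of $f(k)=p_k$. Then $f$ is bounded and Lipschitz with constant $1$. Its cluster set at $\infty$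 is exactly $K$: it contains $K$ by density of the tails, and it is contained in $K$ because $\operatorname{dist}(f(x),K)\to0$ as $x\to\infty$.

**Step 2: the symbol and its Dirichlet integral.** Put
$$u(z)=f\Bigl(\log\log\frac{e^3}{|z-\tau|}\Bigr),\quad z\in\overline{\mathbf D}\setminus\{\tau\},\qquad a=u|_{\mathbf T}.$$
This makes sense since $\log(e^3/\rho)>1$ for $0<\rho\le2$. The function $a$ is bounded and continuous off $\tau$, so $\mathcal R_\tau(a)$ is its cluster set at $\tau$, which is $K$. With $\rho=|z-\tau|$ we have $|\nabla u|\le(\rho\log(e^3/\rho))^{-1}$ a.e., and hence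
$$\int_{\mathbf D}|\nabla u|^2dA\le2\pi\int_0^2\frac{d\rho}{\rho\log^2(e^3/\rho)}=\frac{2\pi}{3-\log2}<\infty .$$

**Step 3: a finite Dirichlet integral makes the Hankel operators compact.** We claim: if $v$ is bounded and continuous on $\overline{\mathbf D}\setminus\{\tau\}$, locally Lipschitz in $\mathbf D$, with finite Dirichlet integral, then $H_b$ and $H_{\bar b}$ are Hilbert–Schmidt for $b=v|_{\mathbf T}$.

Let $v_n(R)$ be the Fourier coefficients of $\phi\mapsto v(Re^{i\phi})$. They are locally Lipschitz in $R\in(0,1)$; by Fubini's theorem, $v_n'(R)$ is for a.e. $R$ the $n$-th coefficient of $\partial_Rv$, and that of $\partial_\phi v$ is $in\,v_n(R)$. Moreover $v_n(R)\to0$ as $R\to0$ for $n\ne0$, since $v$ is continuous at $0$, and $v_n(R)\to b_n$ as $R\to1$ by dominated convergence. By Parseval,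
$$\int_{\mathbf D}|\nabla v|^2dA=2\pi\sum_n\int_0^1\Bigl(|v_n'|^2+\frac{n^2}{R^2}|v_n|^2\Bigr)R\,dR\ge2\pi\sum_n|n|\int_0^12|v_n'||v_n|\,dR\ge2\pi\sum_n|n||b_n|^2,$$
because $2|v_n'||v_n|\ge\bigl|\frac{d}{dR}|v_n|^2\bigr|$. The matrix of $H_b$ has entries $b_{j-k}$ with $j<0\le k$, and each $n<0$ equals $j-k$ for exactly $|n|$ such pairs. So
$$\|H_b\|_{HS}^2=\sum_{n<0}|n||b_n|^2,\qquad\|H_{\bar b}\|_{HS}^2=\sum_{n>0}n|b_n|^2,$$
and both are finite.

**Step 4: inverting $T_\tau(a)-\lambda$ for $\lambda\notin K$.** Let $\lambda\notin K=\mathcal R_\tau(a)$. Then $|a-\lambda|\ge\varepsilon>0$ a.e. near $\tau$ for some $\varepsilon$. The function $\Psi(w)=\bar w/\max(|w|^2,\varepsilon^2)$ is bounded and Lipschitz, with $\Psi(w)=1/w$ for $|w|\ge\varepsilon$. Put $v=\Psi(u-\lambda)$ and $b=v|_{\mathbf T}$. The claim of Step 3 applies to $u-\lambda$, and also to $v$, whose gradient is a.e. at most a constant times that of $u$. By (F1),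
$$T(b)T(a-\lambda)-T(b(a-\lambda))=-H_{\bar b}^*H_{a-\lambda}\in\mathcal K,$$
$$T(a-\lambda)T(b)-T((a-\lambda)b)=-H_{\overline{a-\lambda}}^*H_b\in\mathcal K.$$
Since $b(a-\lambda)=1$ a.e. near $\tau$, (F4) gives $T_\tau(b)T_\tau(a-\lambda)=1=T_\tau(a-\lambda)T_\tau(b)$. So $\lambda\notin\operatorname{sp}T_\tau(a)$. With $\mathcal R_\tau(a)\subset\operatorname{sp}T_\tau(a)$ this yields $\operatorname{sp}T_\tau(a)=\mathcal R_\tau(a)=K$. $\blacksquare$

For instance, $K=\mathbf T$ is the local spectrum at $1$ of a symbol with local essential range $\mathbf T$, whereas the symbol $\exp\frac{z+1}{z-1}$ of Section 2, with the same local essential range at $1$, has the whole closed disc as its local spectrum there.
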